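
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A logarithmic gap between single-path and multipath routing\\ in robust network design}


\begin{abstract}
In robust network design one buys edge capacities and fixes a routing before the demands are known; all that is known is that the demand matrix lies in a given compact universe. We compare the optimal cost when each pair of terminals must use one path with the optimal cost when each pair may use a fractional flow. We show that the ratio of the two can be $\Omega(\log n)$ on $n$-vertex instances, already on square grids with unit costs and an explicit polytope as universe. This matches a known $O(\log n)$ upper bound up to a constant. On the same instances, a bounded ratio remains out of reach unless each pair may use $n^{\Omega(1)}$ paths.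
\end{abstract}

\section{The question and the answer}

\subsection*{The model}

Let $G=(V,E)$ be an undirected graph with $n=|V|$ and nonnegative edge costs $c(e)$, each a price per unit of capacity. Let $W\subseteq V$ be a set of terminals lying in one connected component of $G$. A \emph{demand matrix} $D$ assigns a demand $D_p\ge 0$ to every unordered pair $p=\{i,j\}$ of distinct terminals. We do not know which demands will occur; we know only a nonempty compact set $\mathcal U$ of demand matrices, the \emph{universe}, that contains them.

A solution consists of capacities $u:E\to\mathbb R_{\ge0}$, bought at cost $\sum_e c(e)u(e)$, and of a routing that is fixed before $D$ is revealed. Paths are always simple.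
\begin{itemize}
\item In \emph{multipath routing} (MPR) one chooses a unit $i$--$j$ flow $f_p$ for every pair $p=\{i,j\}$. The number $f_p(e)$ is the fraction of the demand $D_p$ sent over $e$ (in either direction), whatever $D$ is. The capacities are feasible if
\[
u(e)\ \ge\ \max_{D\in\mathcal U}\ \sum_{p} D_p f_p(e)\qquad\text{for all } e\in E .
\]
\item In \emph{single-path routing} (SPR) each $f_p$ has to be the indicator function of one $i$--$j$ path $P_p$, so that the sum becomes $\sum_{p:\,e\in P_p}D_p$.
\end{itemize}
For a given routing the cheapest capacities are the displayed maxima. Let $\mathrm{OPT}_{\mathrm{SPR}}$ and $\mathrm{OPT}_{\mathrm{MPR}}$ be the minimum costs. They are attained: there are finitely many single-path routings, and in MPR one may cancel cycles, so that it suffices to consider flows with all values at most $1$; these form a compact set, on which the cost is continuous because $\mathcal U$ is compact. Clearly $\mathrm{OPT}_{\mathrm{MPR}}\le\mathrm{OPT}_{\mathrm{SPR}}$. How far apart can they be?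

If $\mathcal U$ consists of a single matrix $D$, they are equal: the cost of a multipath solution is at least $\sum_pD_p\sum_ec(e)f_p(e)$, and each inner sum is smallest when $f_p$ is a shortest path. If $G$ is a tree, they are equal because, up to wasteful cycles, there is only one way to route. A gap thus needs uncertainty and a choice of routes. Different matrices stress different edges, and splitting is a way of hedging: a pair that spreads its demand thinly puts little load on any one edge, and edges can then be shared by many pairs that are not all active at once.

\subsection*{What is known, and the result}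

The following facts are taken from \cite{bonn}. The problem of finding an optimal MPR solution is polynomially solvable whenever linear functions can be optimized over $\mathcal U$ efficiently, whereas the SPR problem is polylog-hard in general; together these facts imply that there can be a polylog gap between SPR and MPR. In the other direction, for every universe,
\begin{equation}\label{eq:known}
\mathrm{OPT}_{\mathrm{SPR}}\ \le\ O(\log n)\,\mathrm{OPT}_{\mathrm{FR}}\ \le\ O(\log n)\,\mathrm{OPT}_{\mathrm{MPR}},
\end{equation}
where $\mathrm{OPT}_{\mathrm{FR}}$ is the optimum when the fractional routing may depend on $D$. The question posed in \cite{bonn} is whether there can be an $\Omega(\log n)$ gap. The answer is yes.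

\begin{theorem}\label{thm:main}
For every $n\ge4$ there is an instance on $n$ vertices with $0<\mathrm{OPT}_{\mathrm{MPR}}<\infty$ and
\[
\frac{\mathrm{OPT}_{\mathrm{SPR}}}{\mathrm{OPT}_{\mathrm{MPR}}}\ \ge\ \frac{\lfloor\frac12\log_2n\rfloor}{1024}\ \ge\ \frac{\log_2 n}{4096}.
\]
Here $G$ is planar of maximum degree at most $4$, $c\equiv1$, and $\mathcal U$ is a polytope defined by $O(n)$ inequalities besides $D\ge0$ and the equations $D_p=0$ for all $p$ outside a set of relevant pairs.
\end{theorem}

With \eqref{eq:known} this settles the order of the worst-case ratio.

\begin{corollary}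
As $n\to\infty$, the supremum of $\mathrm{OPT}_{\mathrm{SPR}}/\mathrm{OPT}_{\mathrm{MPR}}$ over all $n$-vertex instances with $0<\mathrm{OPT}_{\mathrm{MPR}}<\infty$ is $\Theta(\log n)$, and planar instances of maximum degree at most $4$ with unit costs already attain this order.
\end{corollary}

The gap is not an artifact of insisting on exactly one path. For an integer $k\ge1$ let $\mathrm{OPT}_k$ be the optimum when each pair may split its demand, in proportions fixed in advance, over at most $k$ paths. Thus $\mathrm{OPT}_1=\mathrm{OPT}_{\mathrm{SPR}}$.

\begin{theorem}\label{thm:k}
On the instances of Theorem~\ref{thm:main}, for every $k\ge1$,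
\[
\frac{\mathrm{OPT}_{k}}{\mathrm{OPT}_{\mathrm{MPR}}}\ \ge\ \frac{\lfloor\frac12\log_2n\rfloor}{2048\,(1+\ln 2k)} .
\]
Hence an $O(1)$ ratio on these instances requires $k\ge n^{\Omega(1)}$ paths per pair, while $k=2n$ paths per pair always give ratio $1$.
\end{theorem}

We do not optimize constants.

\subsection*{The idea}

It is easy to keep MPR cheap by design. Fix unit flows $f_p$ first, and let $\mathcal U$ consist of \emph{all} demand matrices that these flows can carry on unit capacities. Then $u\equiv1$ is feasible for MPR, and its cost is the number of edges. The task is to choose the pairs and the flows so that $\mathcal U$ becomes rich enough to hurt every single-path routing.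

On an $N\times N$ grid we take, for each scale $\rho=1,2,4,\dots,N/2$, all pairs $\{i,i+(\rho,\rho)\}$; their number is of order $N^2$ for each scale. The flow $f_p$ is spread evenly over the antidiagonals of the square between its endpoints. The proof rests on three observations.
\begin{enumerate}
\item \emph{Sharing forces capacity.} If $m$ pairs of one scale are routed through the same edge, this edge needs capacity at least $\sqrt m/4$ (Lemma~\ref{lem:cap}).
\item \emph{Sharing is limited.} During its first $\rho$ edges, the path of a pair of scale $\rho$ stays within distance $\rho$ of the lower endpoint. So at most $9\rho^2$ pairs of scale $\rho$ can have a given edge among their first $\rho$ edges.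
\item \emph{Paths are long.} At scale $\rho$ these initial segments have total length of order $\rho N^2$.
\end{enumerate}
The price $\sqrt m$ grows more slowly than $m$, so a single-path routing will want to bundle. As far as these bounds go, the best choice at scale $\rho$ is to bundle $m\approx\rho^2$ paths on edges of capacity about $\rho$. About $N^2/\rho$ such edges suffice for the total length, at total cost about $N^2$. From a single scale this argument therefore yields only a constant ratio. But the good capacity depends on the scale: an edge of capacity $a$ is useful only for scales near $a$. It is too weak to bundle enough paths of much larger scale, and there are too few paths of much smaller scale nearby. So the $\log_2N$ scales must essentially be paid for separately, each at cost of order $N^2$, while MPR pays less than $2N^2$ once for all of them.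

\section{The instance}\label{sec:instance}

Let $q=\lfloor\frac12\log_2n\rfloor\ge1$ and $N=2^q$, so that $N^2\le n$. Let $G$ be the grid on $\{1,\dots,N\}^2$ together with a path through the remaining $n-N^2$ vertices, attached at a corner. The path only brings the number of vertices to $n$. We take $W=\{1,\dots,N\}^2$ and $c\equiv1$. The graph is planar with maximum degree at most $4$. No simple path between terminals uses an edge of the attached path, so from now on $E$ denotes the set of grid edges;
\[
|E|=2N(N-1)<2N^2 .
\]
We write each $e\in E$ as $e=vw$ with $w=v+(1,0)$ or $w=v+(0,1)$; thus $v$ is the lower or left end.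

\subsection*{The pairs}

For $s=0,\dots,q-1$ and $\rho=2^s$ let
\[
\mathcal P_s=\bigl\{\{i,j\}:\ i\in\{1,\dots,N-\rho\}^2,\ j=i+(\rho,\rho)\bigr\},\qquad \mathcal P=\bigcup_{s}\mathcal P_s .
\]
We write $p=(i,j)$ and call $i$ the lower and $j$ the upper endpoint. Since $\rho\le N/2$,
\begin{equation}\label{eq:count}
|\mathcal P_s|=(N-\rho)^2\ge N^2/4 .
\end{equation}
Within one $\mathcal P_s$, distinct pairs have distinct lower endpoints and distinct upper endpoints.

\subsection*{The template flows}

We want a flow from $i$ to $j=i+(\rho,\rho)$ that at distance $t$ from $i$ is spread evenly over the $t+1$ grid points $i+(a,b)$ with $a,b\ge0$ and $a+b=t$, for $t\le\rho$, and that contracts symmetrically into $j$. A walk with fair coin flips would concentrate near the diagonal. The right walk is one that reinforces its past choices: start at $(0,0)$, and from $(a,b)$ with $a+b=t$ move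
\[
\text{to }(a+1,b)\text{ with probability }\frac{a+1}{t+2},\qquad \text{to }(a,b+1)\text{ with probability }\frac{b+1}{t+2}.
\]
\emph{At time $t$ this walk is uniform on the $t+1$ points $(a,b)\in\mathbb Z_{\ge0}^2$ with $a+b=t$.} This holds for $t=0$. If it holds for $t$, then the probability of being at $(a,b)$ with $a+b=t+1$ is
\[
\frac1{t+1}\Bigl(\frac{a}{t+2}+\frac{b}{t+2}\Bigr)=\frac1{t+2},
\]
where the two terms come from the predecessors $(a-1,b)$ and $(a,b-1)$; a predecessor outside the quadrant contributes $0$, in agreement with the formula.

For $p=(i,j)\in\mathcal P_s$ run this walk from $i$ for $\rho=2^s$ steps. It ends uniformly on the antidiagonal $\{i+(a,b):a,b\ge0,\ a+b=\rho\}$. The reflected walk from $j$, with steps $-(1,0)$ and $-(0,1)$ and the same probabilities, run for $\rho$ steps, ends uniformly on the same antidiagonal, because $j-(a,b)=i+(\rho-a,\rho-b)$. Hence the expected traffic of the first walk, followed by that of the second walk reversed, is a unit $i$--$j$ flow. This is $f_p$; it lives in the square with opposite corners $i$ and $j$, which lies inside the grid. Figure~\ref{fig:flow} shows the case $\rho=2$.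

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\draw[dashed,gray] (-0.3,2.3)--(2.3,-0.3);
\foreach \x in {0,1,2} {\draw (\x,0)--(\x,2); \draw (0,\x)--(2,\x);}
\foreach \x in {0,1,2} \foreach \y in {0,1,2} \fill (\x,\y) circle (1.6pt);
\node[below left] at (0,0) {$i$};
\node[above right] at (2,2) {$j$};
\foreach \x/\y/\l in {0.5/0/3,1.5/0/2,0.5/1/1,1.5/1/1,0.5/2/2,1.5/2/3,0/0.5/3,0/1.5/2,1/0.5/1,1/1.5/1,2/0.5/2,2/1.5/3}
 \node[fill=white,inner sep=1.5pt] at (\x,\y) {\small $\l$};
\end{tikzpicture}
\caption{The template flow for $\rho=2$, from $i$ (bottom left) to $j=i+(2,2)$ (top right). Labels are flow values in units of $\frac16$; all flow runs rightward or upward. Each of the three vertices on the dashed antidiagonal receives exactly $\frac13$ of the flow.}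
\label{fig:flow}
\end{figure}

For the load estimates we need only an upper bound on $f_p$. For $e=vw\in E$ and $i,j\in W$ define
\begin{align*}
g_i(e)&=\tfrac1{t+1}\ \text{ if } v-i\in\mathbb Z_{\ge0}^2 \text{ and } t=\|v-i\|_1, &&\text{and } g_i(e)=0\text{ otherwise};\\
h_j(e)&=\tfrac1{t+1}\ \text{ if } j-w\in\mathbb Z_{\ge0}^2 \text{ and } t=\|j-w\|_1, &&\text{and } h_j(e)=0\text{ otherwise}.
\end{align*}
The first walk can use $e=vw$ only when it leaves $v$, which requires $v-i\in\mathbb Z_{\ge0}^2$ and happens at time $t=\|v-i\|_1$; it is at $v$ then with probability $\frac1{t+1}$. Likewise, the second walk can use $e$ only when it leaves $w$ at time $t=\|j-w\|_1$, and it is at $w$ then with probability $\frac1{t+1}$. Hence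
\begin{equation}\label{eq:fgh}
f_p(e)\le g_i(e)+h_j(e)\qquad\text{for all }e\in E,\ p=(i,j)\in\mathcal P .
\end{equation}

\subsection*{The universe and the cost of MPR}

Let
\[
\mathcal U=\Bigl\{D\ge0:\ D_p=0\ \text{ for } p\notin\mathcal P,\quad \sum_{p\in\mathcal P}D_pf_p(e)\le1\ \text{ for all } e\in E\Bigr\}.
\]
It is closed and contains $0$. It is bounded, since $f_p=\frac12$ on each of the two edges leaving the lower endpoint of $p$, which gives $D_p\le2$. So $\mathcal U$ is a nonempty polytope, with $|E|<2n$ inequalities besides the trivial ones.

Route each $p\in\mathcal P$ by $f_p$ and every other pair arbitrarily. By the definition of $\mathcal U$ the capacities $u\equiv1$ on $E$ (and $0$ on the attached path, if the other pairs are routed in the grid) are feasible, so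
\begin{equation}\label{eq:mpr}
\mathrm{OPT}_{\mathrm{MPR}}\le|E|<2N^2 .
\end{equation}
Also $\mathrm{OPT}_{\mathrm{MPR}}>0$: since $f_p\le1$, the matrix whose only nonzero entry is $D_p=1$ lies in $\mathcal U$, and serving it costs at least the distance of the endpoints, which is at least $2$.

\subsection*{Four pairs in the $4\times4$ grid}

Before the general argument, here is a small case that shows what sharing costs. Let $N=4$ and consider the four pairs of $\mathcal P_1$, that is, $\rho=2$ and $i\in\{1,2\}^2$. Their flows are translates of Figure~\ref{fig:flow}.

Give all four pairs demand $1$. By reflection in the diagonal it suffices to find the loads of the horizontal edges. Let $F(a,b)$ be the flow in Figure~\ref{fig:flow} on the edge from $i+(a,b)$ to $i+(a+1,b)$: in units of $\frac16$,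
\[
\begin{array}{c|cc} & a=0&a=1\\ \hline b=2&2&3\\ b=1&1&1\\ b=0&3&2\end{array}
\]
and $F=0$ elsewhere. The edge from $(x,y)$ to $(x+1,y)$ carries the sum of $F(a,b)$ over $a\in\{x-1,x-2\}$ and $b\in\{y-1,y-2\}$. In units of $\frac16$ this is
\[
\begin{array}{c|ccc} &x=1&x=2&x=3\\ \hline y=4&2&5&3\\ y=3&3&7&4\\ y=2&4&7&3\\ y=1&3&5&2\end{array}
\]
so the largest load is $\frac76$. Consequently the matrix with demand $\frac67$ on each of these four pairs, and no other demand, lies in $\mathcal U$.

Now consider single paths. The four pairs can all be routed by shortest paths through the edge from $(2,2)$ to $(3,2)$. An edge that carries all four paths needs capacity at least $4\cdot\frac67=\frac{24}7$, whereas the template flows need only capacity $1$ on every edge. Not sharing is no remedy: the largest value of these $f_p$ is $\frac12$, so the matrix with the single entry $D_p=2$ lies in $\mathcal U$, and even an edge carrying only one path needs capacity $2$. But sharing is a bargain \emph{per path}. The inequalities of $\mathcal U$ for the two edges from $(2,2)$ to $(3,2)$ and from $(2,3)$ to $(3,3)$ add up to an inequality with right-hand side $2$, in which the four pairs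 have coefficients $\frac46,\frac36,\frac36,\frac46$ for $i=(1,1),(2,1),(1,2),(2,2)$. Hence the four demands never sum to more than $4$, and these four paths together require at most $4$ units on a shared edge, $1$ per path instead of $2$. The general proof has to measure both effects: the price of sharing, and the discount for bundling.

\section{Sharing forces capacity}

The next lemma says that any $m$ pairs of the same scale can be active together at level $\frac1{4\sqrt m}$ each, for a total demand of $\sqrt m/4$. The pairs may be chosen adversarially, so we must rule out that their flows pile up on one edge. In the first half of its flow, a pair sends at most a fraction $\frac1{t+1}$ over an edge at distance $t$ from its lower endpoint $i$, and at most $t+1$ lower endpoints lie at distance $t$ in the relevant quadrant. So each distance contributes at most $1$, and the worst that $m$ endpoints can do is to fill the nearest distances, about $\sqrt m$ of them up to a constant factor. The second half is symmetric.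

\begin{lemma}\label{lem:spread}
Let $Q\subseteq\mathcal P_s$ with $m=|Q|\ge1$. The matrix $D$ with $D_p=\frac1{4\sqrt m}$ for $p\in Q$ and $D_p=0$ otherwise lies in $\mathcal U$.
\end{lemma}

\begin{proof}
Fix $e=vw\in E$. We claim that every set $A\subseteq W$ with $|A|=m$ satisfies
\begin{equation}\label{eq:pile}
\sum_{i\in A}g_i(e)\le2\sqrt m\qquad\text{and}\qquad\sum_{j\in A}h_j(e)\le2\sqrt m .
\end{equation}
For each $t\ge0$, at most $t+1$ points $i$ satisfy $v-i\in\mathbb Z^2_{\ge0}$ and $\|v-i\|_1=t$, and each has $g_i(e)=\frac1{t+1}$. Let $T=\lfloor\sqrt m\rfloor$. The points with $t<T$ contribute at most $T$ in total, and each of the other points of $A$ contributes at most $\frac1{T+1}$. Since $T\le\sqrt m<T+1$,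
\[
\sum_{i\in A}g_i(e)\le T+\frac m{T+1}\le2\sqrt m .
\]
The second bound follows from the same count of the points $j$ with $j-w\in\mathbb Z_{\ge0}^2$ and $\|j-w\|_1=t$.

The $m$ pairs in $Q\subseteq\mathcal P_s$ have $m$ distinct lower and $m$ distinct upper endpoints. So \eqref{eq:fgh} and \eqref{eq:pile} give
\[
\sum_{p}D_pf_p(e)\le\frac1{4\sqrt m}\Bigl(\sum_{(i,j)\in Q}g_i(e)+\sum_{(i,j)\in Q}h_j(e)\Bigr)\le\frac{2\sqrt m+2\sqrt m}{4\sqrt m}=1 .\qedhere
\]
\end{proof}

For a routing of either kind let $\phi_p(e)$ be the fraction of the demand of $p$ that is sent over $e$. In SPR, $\phi_p(e)\in\{0,1\}$.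

\begin{lemma}\label{lem:cap}
Let $u$ be feasible for the routing $\phi$, let $e\in E$, and let $0<\theta\le1$. If $m$ pairs $p\in\mathcal P_s$ satisfy $\phi_p(e)\ge\theta$, then $u(e)\ge\theta\sqrt m/4$, that is, $m\le16\,(u(e)/\theta)^2$.
\end{lemma}

\begin{proof}
There is nothing to prove for $m=0$. Otherwise let $Q$ be the set of these pairs and take $D$ from Lemma~\ref{lem:spread}. Then $u(e)\ge\sum_pD_p\phi_p(e)\ge m\cdot\frac1{4\sqrt m}\cdot\theta$.
\end{proof}

\begin{remark}[Where the choices enter]
Restricting to one scale makes the endpoints distinct. Some restriction of this kind is needed: the vertex $(1,1)$ is the lower endpoint of $q$ pairs, one for each scale, and their total demand in $\mathcal U$ is at most $2$, because each of their flows puts $\frac12$ on each edge leaving $(1,1)$. For $q>64$ this is less than $\sqrt q/4$.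

The reinforced walk is used through the bound $\frac1{t+1}$. With fair coin flips the probability of a point at time $t$ can be as large as order $1/\sqrt{t+1}$. The estimate above would then become $T+O(m/\sqrt{T+1})$, which is of order $m^{2/3}$ for the best $T$, and the argument would give only $u(e)\ge\Omega(m^{1/3})$. Section~\ref{sec:scales} needs the exponent $\frac12$: it makes the bound on $m$ quadratic in $u(e)$, to match the quadratic number of points within distance $\rho$ in the plane.
\end{remark}

\section{All scales at once: proof of Theorem~\ref{thm:main}}\label{sec:scales}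

The trade-off between scales is contained in the following elementary inequality. Up to a constant, the summand is the benefit that an edge of capacity $a$ can have for scale $2^s$. It is largest when $2^s$ is near $a$ and decays geometrically on both sides, so that the sum over \emph{all} scales is no more than a constant times $a$.

\begin{lemma}\label{lem:sum}
For every $a\ge0$,
\[
\sum_{s\ge0}\frac{\min(a,2^s)^2}{2^s}\le4a .
\]
\end{lemma}

\begin{proof}
For $a=0$ both sides vanish. Let $a>0$. The terms with $2^s\le a$ equal $2^s$ and sum to at most $2a$. The terms with $2^s>a$ equal $a^22^{-s}$; since $\sum_{2^s>a}2^{-s}$ is twice its largest term, which is less than $1/a$, they also sum to at most $2a$.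
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix a single-path routing $(P_p)$ and feasible capacities $u$; their cost is at least $\sum_{e\in E}u(e)$. Fix a scale $s$ and let $\rho=2^s$. For $p=(i,j)\in\mathcal P_s$ the distance of $i$ and $j$ is $2\rho$, so $P_p$ has at least $\rho$ edges. Call its first $\rho$ edges, counted from $i$, the \emph{initial segment} of $P_p$. We use only this segment because, no matter how far the path strays later, the initial segment stays near $i$. Let $N_s(e)$ be the number of $p\in\mathcal P_s$ whose initial segment contains $e$.
\begin{itemize}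
\item \emph{Total length.} By \eqref{eq:count}, $\sum_eN_s(e)=\rho\,|\mathcal P_s|\ge\rho N^2/4$.
\item \emph{Price.} By Lemma~\ref{lem:cap} with $\theta=1$, $N_s(e)\le16\,u(e)^2$.
\item \emph{Locality.} If $e$ lies in the initial segment of $P_p$, then each endpoint of $e$ has distance at most $\rho$ from $i$. So, for a fixed endpoint of $e$, both coordinates of $i$ differ from those of this endpoint by at most $\rho$. Since $i$ determines $p\in\mathcal P_s$, we get $N_s(e)\le(2\rho+1)^2\le9\rho^2$.
\end{itemize}
The last two bounds give $N_s(e)\le16\min(u(e),2^s)^2$. Dividing the first by $\rho=2^s$,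
\begin{equation}\label{eq:onescale}
\frac{N^2}4\le\sum_{e\in E}\frac{N_s(e)}{2^s}\le16\sum_{e\in E}\frac{\min(u(e),2^s)^2}{2^s}.
\end{equation}
Since $\min(u(e),2^s)^2/2^s\le u(e)$, a single instance of \eqref{eq:onescale} yields only $\sum_eu(e)\ge N^2/64$. But the left side does not depend on $s$, whereas on the right, by Lemma~\ref{lem:sum}, the terms for all scales together cost only a constant factor. Summing over $s=0,\dots,q-1$,
\[
\frac{qN^2}4\le16\sum_{e\in E}\,\sum_{s\ge0}\frac{\min(u(e),2^s)^2}{2^s}\le64\sum_{e\in E}u(e).
\]
Hence $\mathrm{OPT}_{\mathrm{SPR}}\ge qN^2/256$, and with \eqref{eq:mpr}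
\[
\frac{\mathrm{OPT}_{\mathrm{SPR}}}{\mathrm{OPT}_{\mathrm{MPR}}}\ge\frac q{512}\ge\frac q{1024}.
\]

It remains to see that $q=\lfloor\frac12\log_2n\rfloor\ge\frac14\log_2n$. If $\log_2n\ge4$, then $q\ge\frac12\log_2n-1\ge\frac14\log_2n$. If $2\le\log_2n<4$, then $q=1\ge\frac14\log_2n$. The other properties of the instance were checked in Section~\ref{sec:instance}.
\end{proof}

\section{A few paths do not help: proof of Theorem~\ref{thm:k}}

Now a pair may send a small fraction over an edge. Lemma~\ref{lem:cap} still applies, but at each level $\theta$ of the fraction separately, with a loss of a factor $\theta$ in the capacity. We therefore count incidences by level. Very small fractions have to be discarded first. With at most $k$ paths per pair, the paths of weight below $\frac1{2k}$ carry at most half of the demand, so levels between $\frac1{2k}$ and $1$ suffice. Integrating over these levels costs the factor $1+\ln2k$.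

\begin{proof}[Proof of Theorem~\ref{thm:k}]
Let pair $p$ use paths $P_{p,1},\dots,P_{p,k}$ with weights $\lambda_{p,l}\ge0$, $\sum_l\lambda_{p,l}=1$; unused paths have weight $0$. Then $\phi_p(e)=\sum_{l:\,e\in P_{p,l}}\lambda_{p,l}$. Let $u$ be feasible. Call $l$ \emph{heavy} for $p$ if $\lambda_{p,l}\ge\frac1{2k}$. The other paths of $p$ have total weight at most $\frac12$, so the heavy ones have total weight at least $\frac12$.

For $p\in\mathcal P_s$ and $\rho=2^s$ let $x_p(e)$ be the sum of $\lambda_{p,l}$ over all heavy $l$ such that $e$ is among the first $\rho$ edges of $P_{p,l}$, counted from the lower endpoint of $p$. Then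
\[
x_p(e)\le\phi_p(e)\le1,\qquad x_p(e)\in\{0\}\cup[\tfrac1{2k},1],\qquad \sum_ex_p(e)\ge\frac\rho2 ,
\]
the last because every path of $p$ has at least $\rho$ edges. Put $N_s(e)=\sum_{p\in\mathcal P_s}x_p(e)$. By \eqref{eq:count},
\begin{equation}\label{eq:klength}
\sum_{e\in E}N_s(e)\ge\frac{\rho N^2}8 .
\end{equation}

For $0<\theta\le1$ let $m_s(e,\theta)$ be the number of $p\in\mathcal P_s$ with $x_p(e)\ge\theta$. All these pairs have $\phi_p(e)\ge\theta$, so $m_s(e,\theta)\le16(u(e)/\theta)^2$ by Lemma~\ref{lem:cap}. Each of them also has a lower endpoint within distance $\rho$ of each endpoint of $e$, so $m_s(e,\theta)\le9\rho^2$ as before. Thus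
\[
m_s(e,\theta)\le16\min\bigl(u(e)/\theta,\,2^s\bigr)^2 .
\]
No value $x_p(e)$ lies strictly between $0$ and $\frac1{2k}$, so $m_s(e,\theta)=m_s(e,\frac1{2k})$ for $0<\theta\le\frac1{2k}$. Writing each $x_p(e)$ as $\int_0^1\mathbf 1[x_p(e)\ge\theta]\,d\theta$ and summing over $p\in\mathcal P_s$, we obtain
\[
N_s(e)=\int_0^1m_s(e,\theta)\,d\theta\le16\Bigl[\frac1{2k}\min\bigl(2k\,u(e),2^s\bigr)^2+\int_{1/2k}^1\min\bigl(u(e)/\theta,2^s\bigr)^2\,d\theta\Bigr].
\]
Divide by $2^s$, sum over $s$, and apply Lemma~\ref{lem:sum} with $a=2k\,u(e)$ and, under the integral, with $a=u(e)/\theta$:
\[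
\sum_{s=0}^{q-1}\frac{N_s(e)}{2^s}\le16\Bigl[\frac1{2k}\cdot8k\,u(e)+\int_{1/2k}^1\frac{4u(e)}\theta\,d\theta\Bigr]=64\,u(e)\,(1+\ln2k).
\]
Summing over $e$ and using \eqref{eq:klength} for each of the $q$ scales,
\[
\frac{qN^2}8\le64\,(1+\ln2k)\sum_{e\in E}u(e).
\]
Hence $\mathrm{OPT}_k\ge\frac{qN^2}{512(1+\ln2k)}$, and by \eqref{eq:mpr}
\[
\frac{\mathrm{OPT}_k}{\mathrm{OPT}_{\mathrm{MPR}}}\ge\frac q{1024(1+\ln2k)}\ge\frac q{2048(1+\ln2k)} .
\]

If the ratio is at most $R$, then $1+\ln2k\ge\frac q{2048R}\ge\frac{\log_2n}{8192R}$, that is,
\[
k\ \ge\ \frac1{2e}\,n^{1/(8192R\ln2)},
\]
where $e$ is here the base of the natural logarithm. For bounded $R$ and $n\to\infty$ this is $n^{\Omega(1)}$.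

For the converse, take an optimal MPR solution and cancel opposite flows on each edge, so that every flow uses each edge in at most one direction. A unit flow of this kind decomposes into weighted paths from source to sink and cycles, at most as many as there are edges, since each step of the decomposition can be made to exhaust an edge. Our graph has at most $2N^2+(n-N^2)\le2n$ edges. Canceling opposite flows and dropping the cycles do not increase the flow on any edge, hence not the required capacities. So an optimal MPR solution can be turned into one with at most $2n$ paths per pair at no greater cost, and $\mathrm{OPT}_{2n}=\mathrm{OPT}_{\mathrm{MPR}}$.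
\end{proof}

\begin{thebibliography}{1}
\bibitem{bonn} \emph{Designing Networks Under Uncertain Demands (Draft)}, \texttt{http://nolver.net/bonn/bonn.pdf}.
\end{thebibliography}

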